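# Harmonious colorings of forests with $(2m)^{1/2}+A\Delta$ colors

## 1. Counting color pairs, and the forests that break the count

**Definition (harmonious coloring).** A harmonious coloring of a simple graph $G$ is a proper vertex coloring in which each pair of colors appears together on at most one edge. The harmonious chromatic number $h(G)$ is the least number of colors in such a coloring.

Equivalently: every edge gets two different colors, and distinct edges get distinct color pairs. For example, the path with three edges can be colored $1,2,3,1$: its edges use the pairs $\{1,2\},\{2,3\},\{3,1\}$, once each. Note that the two ends share a color; only pairs on edges matter.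

Let $F$ be a forest with $m\ge 1$ edges and maximum degree at most $\Delta$, where $\Delta$ is a positive integer. How large is $h(F)$? Two constraints are visible at once. With $k$ colors there are $\binom k2$ pairs, so $\binom k2\ge m$. And a vertex of degree $d$ together with its neighbors needs $d+1$ different colors, because two neighbors with the same color would repeat a pair. In a forest there seems to be no other obstruction, so one would first guess that $h(F)$ equals
$$g(F)=\text{ the least } k \text{ with } \tbinom k2\ge m \text{ and } k\ge d_{\max}+1 ,$$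
where $d_{\max}$ is the largest degree. Let us test this.

*Matchings.* For $m$ disjoint edges we give each edge its own pair; the guess is exact.

*One star.* For $K_{1,\Delta}$ we need $\Delta+1$ colors, and they suffice; the guess is exact.

*Paths.* A harmonious coloring of a path with $m$ edges is the same as a trail with $m$ edges in $K_k$ (a walk that repeats no edge). If $k$ is odd, $K_k$ has a closed Euler trail and every $m\le\binom k2$ is fine. If $k\ge4$ is even, all $k$ degrees in $K_k$ are odd, while the edge set of a trail has at most two odd-degree vertices. So at least $k-2$ vertices miss an edge, and a trail has at most $\binom k2-\frac{k-2}2$ edges. (Deleting $\frac{k-2}2$ disjoint edges leaves a connected graph with two odd vertices, so this is attained.) Hence the path with $6$ edges has $g=4$ but needs $5$ colors. The guess fails, but for paths only by one: the next number of colors is odd.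

*Two stars.* Take two disjoint copies of $K_{1,3}$, so $m=6$ and $g=4$. With four colors the two centers cannot share a color, since that color would need six pairs. If the centers have colors $a\ne b$, only $3+3-1=5$ pairs meet $\{a,b\}$, and six are needed. So $h\ge5$.

*Many stars.* Take $r$ disjoint copies of $K_{1,\Delta}$ and $k\le2\Delta$ colors. No two centers share a color, since such a color would need $2\Delta>k-1$ pairs. The $r$ center colors are met by $r(k-1)-\binom r2$ pairs in all, and every edge uses one of them. So
$$r\Delta\le r(k-1)-\tbinom r2,\qquad\text{that is}\qquad k\ge\Delta+1+\tfrac{r-1}2. \tag{1.1}$$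
For $r=\Delta$ this says $h\ge\frac{3\Delta+1}2$ (if $k>2\Delta$ this holds anyway). Here $m=\Delta^2$, and any $k\ge\sqrt{2m}+1$ has $\binom k2\ge m$, so $g\le\sqrt2\,\Delta+2$. Since $\frac32-\sqrt2>0.08$, the guess is now wrong by a constant multiple of $\Delta$. For ten copies of $K_{1,10}$ the count allows $15$ colors (there are $105\ge100$ pairs), but $16$ are needed.

So the count must be corrected by a term linear in $\Delta$. The corrected guess is a conjecture stated in "New Upper Bounds on Harmonious Colourings": *there is a constant $A$ such that for any forest $F$ with $m$ edges and maximum degree at most $\Delta$, $h(F)\le(2m)^{1/2}+A\Delta$*, where $A$ is absolute, independent of $F$, $m$ and $\Delta$. These notes prove it.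

**Theorem 1.** There is an absolute constant $A$ with $h(F)\le (2m)^{1/2}+A\Delta$ for every forest $F$ with $m$ edges and maximum degree at most $\Delta$.

**Theorem 2.** There are absolute constants $c>0$, $C$ such that if $m\ge 3$ and $\Delta\le c\sqrt m/\log m$, then
$$h(F)\le (2m)^{1/2}+4+C\,\frac{\Delta^2\log^2 m}{\sqrt m};$$
if moreover $\Delta\le c(\sqrt m/\log m)^{2/3}$, then $h(F)\le (2m)^{1/2}+4$.

Logarithms are natural. Always $h(h-1)\ge2m$, so $h(F)>(2m)^{1/2}$. A single star has $m=\Delta$ and $h=\Delta+1$, so no $A<1$ works in Theorem 1. If $m=0$, then $h(F)\le1\le A\Delta$ for any $A\ge1$; from now on $m\ge1$.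

## 2. Greedy coloring and its barrier at $2\sqrt{2m}$

Call a pair $\{i,j\}$ of colors *used* if some edge with both ends colored has it. The sensible first attempt is to color from the roots downward and avoid conflicts.

**Lemma 1.** $h(F)\le 8\sqrt m+8\Delta+2$.

*Proof.* Let $k=\lceil 8\sqrt m\rceil+8\Delta\ge16$. Root each component and color top-down, keeping the degree sum of every color class at most $k/4$. Consider a vertex to be colored. If it has a parent, of color $i$, we forbid $i$ itself and the colors $j$ with $\{i,j\}$ used; there are at most $k/4$ of the latter, since each used pair at $i$ comes from an edge at a vertex of color $i$. In every case we also forbid the colors whose degree sum exceeds $k/4-\Delta$. As $k\ge8\Delta$, we have $k/4-\Delta\ge k/8$; all degrees sum to $2m$, so there are fewer than $2m/(k/8)=16m/k\le k/4$ such colors, because $k^2\ge64m$. Altogether fewer than $1+\frac k2<k$ colors are forbidden, so a color is available. Finally $k\le8\sqrt m+1+8\Delta$. $\square$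

How far can this be tuned? If we cap degree sums at $B$, the count forbids up to $B$ colors because of used pairs and up to $2m/(B-\Delta)$ colors that have no room. The argument needs $B+\frac{2m}{B-\Delta}<k$, but
$$B+\frac{2m}{B-\Delta}>B+\frac{2m}{B}\ge2\sqrt{2m}.$$
So greedy counting never gets below twice the target. Near $k=\sqrt{2m}$ almost all pairs are eventually used, and the last edges must be placed by a method that can fill $K_k$ essentially exactly.

Lemma 1 is still useful: it settles Theorem 1 when $\Delta$ is at least a constant times $\sqrt m$. One more reduction lets us work with trees. We shall often identify vertices of a graph. If $G$ arises from $F$ by identifying vertices so that the edges of $F$ correspond bijectively to the edges of the simple graph $G$, then a harmonious coloring of $G$ lifts to one of $F$: every vertex takes the color of its image, and corresponding edges get the same pair.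

**Lemma 2.** There is a tree $F'$ with $m$ edges and maximum degree at most $\max(\Delta,2)$ such that $h(F)\le h(F')$.

*Proof.* Delete isolated vertices; they may receive any color. Each remaining component $T_1,\dots,T_r$ has two leaves $p_i\ne q_i$. Identify $q_i$ with $p_{i+1}$ for $i<r$. The result is a tree, the identification is bijective on edges, and the identified vertices have degree $2$. $\square$

## 3. Rotations in $\mathbb Z_k$, Hall's theorem, and the price of unequal classes

Three devices use pairs exactly. From here on, colors are elements of $\mathbb Z_k$ with $k$ odd.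

**Definition (class).** The class of $g\in\mathbb Z_k\setminus0$ is the $d\in\{1,\dots,\frac{k-1}2\}$ with $g\equiv\pm d$. The class of a pair $\{i,j\}$ is the class of $i-j$.

In $\mathbb Z_7$ the elements $1,\dots,6$ have classes $1,2,3,3,2,1$.

**Rotation.** *Let $k$ be odd and $a\neq b$ in $\mathbb Z_k$. Then the $k$ pairs $\{i+a,i+b\}$, $i\in\mathbb Z_k$, are distinct and have the same class.* The class statement is clear. If $\{i+a,i+b\}=\{i'+a,i'+b\}$ with $i\ne i'$, then $i+a=i'+b$ and $i+b=i'+a$, so $2(a-b)=0$ and $a=b$, a contradiction. Consequently, if a small graph is mapped to $\mathbb Z_k$ so that its edges have distinct classes, all its $k$ translates together use every pair at most once. For example, for $k=7$ the path $0,1,3,6$ has classes $1,2,3$; its seven translates use each of the $21$ pairs exactly once, so seven disjoint paths with three edges have $h=7$.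

The classes of a closed walk need care, as its steps must add up to $0$. For four consecutive classes this is easy:
$$+d,\ -(d+1),\ -(d+2),\ +(d+3)\qquad\text{has sum }0. \tag{3.1}$$
With $d=1$ in $\mathbb Z_{11}$ the walk is $0,1,10,7,0$, with classes $1,2,3,4$.

**Filling by Hall's theorem.** Suppose everything but some leaves has been colored, $D(i)$ leaves are to be hung at vertices of color $i$, and $H$ is the graph of unused pairs on $\mathbb Z_k$. It suffices to give each leaf at color $i$ its own edge of $H$ at $i$; the leaf takes the color of the other end. By Hall's theorem this is possible if and only if, for every set $T$ of colors, $D(T)=\sum_{i\in T}D(i)$ is at most the number of edges of $H$ meeting $T$. For $r$ stars $K_{1,\Delta}$ with distinct center colors, the condition for $t$ centers is $t\Delta\le t(k-1)-\binom t2$, which is tightest at $t=r$. So (1.1) is sharp whenever it allows some $k$ with $r\le k\le2\Delta$. What broke the first guess was that the leaves were attached at too few colors.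

**Inserting $4$-cycles.** If a vertex $v$ of color $\beta$ lies inside a long path and $\beta w_1w_2w_3$ is a $4$-cycle of unused pairs, we may lengthen the path by $4$: replace $\dots\alpha,\beta,\gamma\dots$ by $\dots\alpha,\beta,w_1,w_2,w_3,\beta,\gamma\dots$. So long paths can absorb the $4$-cycles of a decomposition of the unused pairs.

*What must be paid.* Let $\Phi=\binom k2-m$ be the number of spare pairs. Suppose $L'$ leaves remain to be placed by Hall. Then $e(H)=L'+\Phi$, and with $X=T^c$ Hall's condition reads
$$e_H(X)\le D(X)+\Phi\qquad\text{for all }X\subseteq\mathbb Z_k. \tag{3.2}$$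
If everything were perfectly uniform, $D(X)=|X|L'/k$ and $\deg_H(j)=2(L'+\Phi)/k$, then
$$e_H(X)=\tfrac12\Big(\sum_{j\in X}\deg_H(j)-e_H(X,X^c)\Big)=|X|\frac{L'+\Phi}k-\tfrac12e_H(X,X^c).$$
The leading terms $|X|L'/k$ on the two sides of (3.2) cancel. So errors of size $\zeta k$ per color, however small the constant $\zeta$, can destroy (3.2): they may add up to a constant times $k^2$, while $\Phi$ is about $k(k-\sqrt{2m})$, which we want to be only of order $k\Delta$. This is the exact point at which "color randomly, then fill" stops working. The way past it has two parts.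

First, keep a sparse expanding set of pairs mostly unused. Then $e_H(X,X^c)$ is at least a constant times $k|X|$ unless $X$ is almost everything, and this pays for errors $\zeta k$ once $\zeta$ is small enough; for $X$ almost everything, (3.2) is checked from the side of $T$. Second, a few exceptional colors may fail to be balanced from below. If $T''$ is their set, the pairs inside $T''$ cost $\frac12|T''|^2$, and this must be at most $\Phi$. The number of exceptional colors will turn out to be of order $\sqrt{k\Delta}$ when a free parameter $s$ is chosen as $\sqrt{k\Delta}$; that is where $\Phi\approx k\cdot A\Delta$, and hence the linear term $A\Delta$, comes from.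

The proof therefore reduces $F$ to a small skeleton tree $S$, colors $S$ by a random process with balanced classes, adds the bulk by rotations, and finishes by Hall's theorem with leaves (if $F$ has many) or with $4$-cycles (if $F$ has few leaves, hence long bare paths).

## 4. Cutting a tree at a set closed under common ancestors

**Lemma 3.** Let $T$ be a tree with root $\rho$, nonnegative vertex weights of total $W$, $s>0$, $B\subseteq V(T)$. There is $C\supseteq B\cup\{\rho\}$ with $|C|\le2(W/s+1+|B|)$ such that every component $P$ of $T-C$ has weight at most $s$, its top vertex $x_P$ has its parent $a_P\in C$, and at most one vertex of $C$ has its parent in $P$ (if it exists call it $b_P$, and its parent $y_P\in P$).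

*Proof.* While the current tree has weight greater than $s$, pick a deepest vertex whose current subtree has weight greater than $s$, put it into $C_0$, and delete its subtree. Each step removes weight more than $s$, so $|C_0|\le W/s$. The components of $T-C_0$ are child subtrees of picked vertices, in the tree current at that time, or the final remainder. The former have weight at most $s$ because the picked vertex was deepest, the latter because the procedure stopped.

Let $C$ be the closure of $C_0\cup B\cup\{\rho\}$ under lowest common ancestors. A closure at most doubles the size of a set $N$: in the union of the paths from $\rho$ to $N$, all lowest leaves belong to $N$, and a common ancestor outside $N$ has at least two children in the union. A rooted tree has fewer vertices with at least two children than leaves, and $N$ together with these vertices is closed. This gives the bound on $|C|$. The components of $T-C$ lie inside components of $T-C_0$, so they have weight at most $s$. As $\rho\in C$, each top vertex has a parent, and it lies in $C$.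

Suppose $b\ne b'$ in $C$ have parents $u,u'\in P$. If $b$ were an ancestor of $b'$, then $b$ would be an ancestor of $u'$ (and $b\ne u'$ since $u'\notin C$), so $b$ would lie on the path from $u$ to $u'$, which is in $P$; impossible. By symmetry $b,b'$ are incomparable. Then their lowest common ancestor equals that of $u$ and $u'$, so it lies on the path from $u$ to $u'$, hence in $P$. But it is in $C$, a contradiction. $\square$

Example: the path $v_1\dots v_9$ rooted at $v_1$ with unit weights, $s=3$, $B=\emptyset$. The procedure picks $v_6$, then $v_2$, so $C=\{v_1,v_2,v_6\}$. The component $P=\{v_3,v_4,v_5\}$ has $a_P=v_2$, $x_P=v_3$, $y_P=v_5$, $b_P=v_6$; the component $\{v_7,v_8,v_9\}$ has $a_P=v_6$ and no $b_P$. The closure matters at branchings: if $p\notin C_0$ had two children in $C_0$, the component of $p$ would have two vertices of $C$ below it; the closure puts $p$ into $C$.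

## 5. Concentration inequalities and a $4$-cycle decomposition theorem

We use the following results.

* **Hoeffding.** For independent $X_i$, each in an interval of length $c_i$: $\mathbb P(\sum(X_i-\mathbb EX_i)\ge a)\le\exp(-2a^2/\sum c_i^2)$.
* **McDiarmid.** If $f$ is a function of independent variables and changing the $i$-th one changes $f$ by at most $c_i$, then $\mathbb P(|f-\mathbb Ef|\ge a)\le2\exp(-2a^2/\sum c_i^2)$.
* **Bernstein.** For independent $X_i$ with $|X_i-\mathbb EX_i|\le R$ and total variance at most $V$: $\mathbb P(|\sum (X_i-\mathbb EX_i)|\ge a)\le2\exp\big(-\frac{a^2}{2(V+Ra/3)}\big)$.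
* **Freedman.** For a martingale $S_n$ ($S_0=0$) with differences at most $R$ and predictable quadratic variation $V_n=\sum_{l\le n}\mathbb E[(S_l-S_{l-1})^2\mid\mathcal F_{l-1}]$: $\mathbb P(\exists n:S_n\ge a,\ V_n\le v)\le\exp\big(-\frac{a^2}{2(v+Ra)}\big)$.
* **(T)** There is $n_0$ such that every graph on $n\ge n_0$ vertices with all degrees even, number of edges divisible by $4$ and minimum degree at least $\frac34n$ has an edge-decomposition into $4$-cycles. (Barber–Kühn–Lo–Osthus, *Edge-decompositions of graphs with high minimum degree*, Adv. Math. 288 (2016): minimum degree $(\frac23+o(1))n$ suffices.)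

Freedman's inequality will be applied to increments $z-e$ with $0\le z\le R$ and $e=\mathbb E[z\mid\mathcal F]$. Then $|z-e|\le R$ and $\mathbb E[(z-e)^2\mid\mathcal F]\le\mathbb E[z^2\mid\mathcal F]\le Re$, so the quadratic variation is at most $R$ times the sum of the $e$'s, which is called the compensator. For instance, if $z$ is the indicator of an event of conditional probability $p$, then $R=1$, $e=p$, and the bound $Re=p$ dominates the true value $p(1-p)$.

We write $x=(1\pm\zeta)y$ for $(1-\zeta)y\le x\le(1+\zeta)y$.

## 6. Coloring a small skeleton with balanced classes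

For $K\ge1$ put
$$t_K(k,\Delta,s)=k\,e^{-k/(Ks)}+\frac{k\Delta}s\,\mathbf 1[s^2<K\Delta^3],$$
which is nondecreasing in $K$. It will bound, up to a factor $K$, the number of exceptional colors. The parameter $s$ is the size of the pieces into which the skeleton is cut: small pieces give good concentration (first term), large pieces give few cut vertices (second term).

**Lemma 4.** Let $0<\sigma,\zeta\le\frac1{100}$, $\kappa=\zeta\sigma^3/20$, $\eta=\kappa/32$. For all $M\in\mathbb N$, $C_0\ge1$, $\theta\in(0,1)$ there is $K\geq 1$ such that the following holds. Let $k$ be odd, $\Delta\ge1$ an integer, $K\Delta\le s\le k/K$. Let $S$ be a tree with $|V(S)|\le\eta k^2$ and $d_1,\dots,d_M:V(S)\to\mathbb Z_{\ge0}$ with $\deg_S(v)+\sum_\tau d_\tau(v)\le C_0\Delta$ for all $v$ and $\sum_vd_\tau(v)\le k^2$ for all $\tau$. Write $\mathrm{avg}_\tau=\frac1k\sum_vd_\tau(v)$. Then there are sets $\mathcal D_3\subseteq\mathcal D\subseteq\{1,\dots,\frac{k-1}2\}$ with $|\mathcal D|\le4\sigma k$, and a harmonious coloring $c:V(S)\to\mathbb Z_k$ such that, with $D_\tau(i)=\sum_{c(v)=i}d_\tau(v)$: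

* (a) all edges of $S$ have color differences with class in $\mathcal D$;
* (b) $\sum_{c(v)=i}\deg_S(v)\le\kappa k$ for all $i$;
* (c) $D_\tau(i)\le(1+10\zeta)\mathrm{avg}_\tau+\theta k$ for all $i,\tau$;
* (d) for all $i$ outside a set $T'$ with $|T'|\le K\,t_K(k,\Delta,s)$: $D_\tau(i)\ge(1-10\zeta)\mathrm{avg}_\tau-\theta k$ for all $\tau$;
* (e) if $G_3$ is the graph on $\mathbb Z_k$ of pairs with difference class in $\mathcal D_3$, then $e_{G_3}(X,X^c)\ge\frac\sigma3|X||X^c|$ for all $X\subseteq\mathbb Z_k$.

If the lemma holds for some $K$, it holds for every larger $K$: the hypothesis becomes stronger, and $Kt_K$ is nondecreasing in $K$.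

Here $d_\tau(v)$ counts objects of kind $\tau$ that will later be hung at $v$; properties (c) and (d) say that their number per color is balanced. Property (a) confines $S$ to few classes, so that all other classes are free for rotations. Properties (b) and (e) provide the mostly unused expander. The difficulty in the proof is that the colors must be nearly uniform although each vertex is confined to a sparse set of differences from its parent. Two random steps down the tree already make the color nearly uniform, since $|(g+\Lambda)\cap(j+\Lambda')|$ is nearly constant for random difference sets $\Lambda,\Lambda'$. The vertices directly below a cut vertex have made only one step from a fixed color, and they need separate treatment.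

*Proof of Lemma 4.* Constants implicit in $O(\cdot),\Omega(\cdot)$ depend only on $\sigma,\zeta,M,C_0,\theta$; $K$ is chosen sufficiently large in terms of these. From $K\Delta\le s\le k/K$ and $\Delta\ge1$ we get
$$s\le \frac kK,\qquad \frac{k\Delta}s\le \frac kK,\qquad \Delta\le \frac k{K^2},\qquad \frac{\Delta^2}s\le \frac\Delta K\le \frac s{K^2},\qquad k\ge K^2. \tag{6.1}$$
Hence a quantity that is $O(1)$ times $s$, $k\Delta/s$ or $\Delta$ is smaller than any prescribed fixed positive multiple of $k$ once $K$ is large. This is what we mean whenever such a quantity is absorbed.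

**Step 1: cutting $S$ into pieces.** This step produces small pieces that can be treated as nearly independent. Put $d_0=\deg_S$ and $\mathrm{avg}_0=\frac1k\sum_vd_0(v)\le2\eta k=\kappa k/16$. Put $\theta_0=\kappa/4$ and $\theta_\tau=\theta/2$ for $\tau\ge1$; all are at most $1$. Let $w=1+\sum_{\tau\ge0}d_\tau$, so $w\le1+C_0\Delta\le2C_0\Delta$, and its total is at most $3\eta k^2+Mk^2\le(M+1)k^2$. Root $S$ at some $\rho$ and apply Lemma 3 with weights $w$, bound $s$ and $B=\emptyset$:
$$|C|\le2\Big(\frac{(M+1)k^2}s+1\Big)\le\frac{4(M+1)k^2}s. \tag{6.2}$$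
Call the components of $S-C$ *pieces*. As $w\ge1$, each piece has $|P|\le w(P)\le s$; in particular all its $d_\tau$-weights are at most $s$. Every vertex of $C$ other than $\rho$ either has its parent in $C$ or is $b_P$ for exactly one piece $P$. So every edge of $S$ is a $C$–$C$ edge, or an edge $a_Px_P$, or lies inside a piece, or is an edge $y_Pb_P$.

**Step 2: coloring $C$, deterministically.** The aim is a coloring of $C$ in which no color is overloaded. Let $\Lambda_1=\{\pm1,\dots,\pm\lceil\sigma k\rceil\}$ and $q=\lceil2|C|/(\sigma k)\rceil$. By (6.2) and $k/s\ge1$,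
$$q\le\Big(\frac{8(M+1)}\sigma+1\Big)\frac ks,\qquad\text{and we put}\qquad U=C_5\frac{k\Delta}s,\quad C_5=2C_0\Big(\frac{8(M+1)}\sigma+1\Big).$$
Then $q\cdot2C_0\Delta\le U$, $q\le U$, and $U\le C_5k/K$. Color $C$ top-down so that each color is used at most $q$ times on $C$ and:

* if $b$'s parent $a$ is in $C$, then $c(b)-c(a)\in\Lambda_1$ and $\{c(a),c(b)\}$ is new;
* if $b=b_P$, then $c(b)\ne c(a_P)$.

(The vertex $a_P$ is an ancestor of $b_P$, so it is colored earlier.) The $w$-weight of the $C$-vertices of color $i$ is at most $q\cdot2C_0\Delta\le U$. Since $\deg_S\le w$, this gives two facts for each color $i$: at most $U$ pairs at $i$ are used by $C$–$C$ edges, because such an edge has an end in $C$ of color $i$; and at most $U$ tops $x_P$ have $c(a_P)=i$. Choices exist: at most $|C|/q\le\sigma k/2$ colors are full, at most $U\le\sigma k/4$ pairs at $c(a)$ are used, and $|\Lambda_1|\ge2\sigma k$; in the second case we avoid at most $\sigma k/2+1<k$ colors, and for the root any color will do. We note also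
$$|C|\Delta=O(k^2\Delta/s)=O(k^2/K). \tag{6.3}$$

**Step 3: random difference sets.** The pieces will use differences from sets $\Lambda_2$ (for the edges $a_Px_P$) and $\Lambda_3$ (for all other edges at pieces); we now choose them so that all intersections of translates have the expected size. Independently for each class $d$: with probability $2\sigma$ label $d$ by $2$ and put one of $d,-d$, chosen uniformly, into $\Lambda_2$; with probability $\sigma$ label it $3$ and put both $\pm d$ into $\Lambda_3$; otherwise give no label. Then $\mathbb P(g\in\Lambda_p)=\sigma$ for $g\ne0$ and $p=2,3$; moreover $\Lambda_2\cap-\Lambda_2=\emptyset$, $\Lambda_3=-\Lambda_3$, and no class has both labels. Let $\mathcal D_3$ be the set of classes labeled $3$, and $\mathcal D$ the set of classes that are in $\{1,\dots,\lceil\sigma k\rceil\}$ or labeled. We claim that with probability at least $0.9$ the following hold for $p\in\{2,3\}$ and all pairwise distinct $g,b,j$: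

* (R1) $|\Lambda_p|=(1\pm\zeta)\sigma k$ and $|\mathcal D|\le4\sigma k$;
* (R2) $|(g+\Lambda_p)\cap(j+\Lambda_3)|=(1\pm\zeta)\sigma^2k$;
* (R3) $|(g+\Lambda_p)\cap(b+\Lambda_3)\cap(j+\Lambda_3)|=(1\pm\zeta)\sigma^3k$;
* (R4) $\sum_{g\in\Lambda_3}\cos(2\pi rg/k)\le\sigma k/2$ for all $r\in\mathbb Z_k\setminus 0$.

Consider the means first. For $y\in\mathbb Z_k$, two of $y-g,\,y-b,\,y-j$ never coincide; two given ones are opposite for exactly one $y$, as $k$ is odd; and each is $0$ for one $y$. So for all but at most $6$ values of $y$ they are nonzero with distinct classes, hence the membership events are independent. The means in (R2) and (R3) are therefore $\sigma^2k+O(1)$ and $\sigma^3k+O(1)$. The mean of $|\Lambda_p|$ is $\sigma(k-1)$. The mean number of labeled classes is $3\sigma\frac{k-1}2\le1.5\sigma k$, so $|\mathcal D|$ has mean at most $2.5\sigma k+1$.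

For the deviations, changing the label (with its sign) of one class changes each of these counts by at most $6$: each of at most three shifted sets changes at two elements. By McDiarmid's inequality each count deviates from its mean by more than $\frac12\zeta\sigma^3k$ with probability at most $2\exp\big(-\frac{2(\zeta\sigma^3k/2)^2}{36(k-1)/2}\big)=e^{-\Omega(k)}$, and there are $O(k^3)$ counts. In (R4) the sum equals $\sum_d2\cdot\mathbf 1[d\text{ labeled }3]\cos(2\pi rd/k)$, a sum of $\frac{k-1}2$ independent terms, each in an interval of length at most $2$, with mean $\sigma\sum_{g\ne0}\cos(2\pi rg/k)=-\sigma$. By Hoeffding it exceeds $\sigma k/2$ with probability at most $\exp\big(-\frac{2(\sigma k/2)^2}{2(k-1)}\big)\le\exp(-\sigma^2k/4)$. As $k\ge K^2$ is large, a union bound over all these events gives the claim.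

**Step 4: property (e).** We deduce the expansion from (R1) and (R4). Let $\widehat\Lambda_3(r)=\sum_{g\in\Lambda_3}\cos(2\pi rg/k)$, which is the Fourier transform of $\mathbf 1_{\Lambda_3}$ because $\Lambda_3=-\Lambda_3$, and let $\widehat X$ be the Fourier transform of $\mathbf 1_X$. The number of ordered pairs in $X^2$ with difference in $\Lambda_3$ is $\frac1k\sum_r\widehat\Lambda_3(r)|\widehat X(r)|^2$, and $G_3$ has all degrees $|\Lambda_3|$. The term $r=0$ is $|\Lambda_3||X|^2$, and $\sum_{r\ne0}|\widehat X(r)|^2=k|X|-|X|^2$ by Parseval. Hence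
$$e_{G_3}(X,X^c)=|\Lambda_3||X|-\frac1k\sum_r\widehat\Lambda_3(r)|\widehat X(r)|^2\ge|\Lambda_3||X|-\frac1k\Big[|\Lambda_3||X|^2+\frac{\sigma k}2\big(k|X|-|X|^2\big)\Big].$$
The right-hand side equals $\big(|\Lambda_3|-\frac{\sigma k}2\big)\frac{|X||X^c|}k\ge\big(\frac12-\zeta\big)\sigma|X||X^c|\ge\frac\sigma3|X||X^c|$.

**Step 5: spreading the tops.** The color of a top $x_P$ is one $\Lambda_2$-step away from the fixed color $c(a_P)$; here we check that for most colors $j$ the expected weight of tops of color $j$ is still right. Let $Y^*=\{y_P\}$, taken over the pieces having a $b_P$, and let $Z^*$ be $Y^*$ together with the parents of the $y_P$ lying in $P$. The $b_P$ are distinct elements of $C$, so $|Z^*|\le2|C|$. Let $\mathcal T$ be the set of tops $x_P\notin Z^*$, $I_P=P\setminus(Z^*\cup\{x_P\})$ and $I=\bigcup I_P$. Then $V(S)$ is the disjoint union of $C,Z^*,\mathcal T,I$.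

For $\tau\ge 0$ put $Y_\tau(i)=\sum_{x_P\in\mathcal T,\,c(a_P)=i}d_\tau(x_P)$, which is at most $UC_0\Delta$ by Step 2, and
$$f_\tau(j)=\frac1{\sigma k}\sum_iY_\tau(i)\mathbf 1[j-i\in\Lambda_2].$$
Since $c|_C$ does not depend on the labels, $\mathbb E f_\tau(j)=\frac1k\sum_{i\ne j}Y_\tau(i)$. This differs from $d_\tau(\mathcal T)/k$ by at most $UC_0\Delta/k=O(\Delta^2/s)\le\theta_\tau k/40$. The contributions of different classes to $f_\tau(j)$ are independent. Only one of $\pm d$ can be in $\Lambda_2$, so each contribution lies in $[0,R]$ with $R=UC_0\Delta/(\sigma k)=O(\Delta^2/s)\le s$. Since $\sum_iY_\tau(i)\le\sum_v d_\tau(v)\le k^2$ (for $\tau=0$ because $2\eta\le1$), the total variance is at most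
$$\frac1{(\sigma k)^2}\,\sigma\sum_iY_\tau(i)^2\le\frac{UC_0\Delta\,k^2}{\sigma k^2}=O(k\Delta^2/s)\le sk,$$
using (6.1). We apply Bernstein with $a=\theta_\tau k/40$ and $2(sk+sa/3)\le4sk$: the event $|f_\tau(j)-d_\tau(\mathcal T)/k|>\theta_\tau k/20$ has probability at most $2\exp(-\theta_\tau^2k/(6400s))$. Let $B_1$ be the set of $j$ for which this happens for some $\tau\in\{0,\dots,M\}$. By Markov's inequality, with probability at least $0.9$ we have $|B_1|\le O(k)e^{-\Omega(k/s)}$. This and (R1)–(R4) hold together with probability at least $0.8$; *fix* $\Lambda_2,\Lambda_3$ satisfying them.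

**Step 6: coloring the pieces, randomly.** Now the random process is defined, and we see that if it finishes, the coloring is harmonious. Process the pieces one at a time in a fixed order. At the start of piece $P$, a color $j$ is *closed* if for some $\tau\in\{0,\dots,M\}$ the $d_\tau$-weight of the already colored piece vertices of color $j$ exceeds $(1+10\zeta)\mathrm{avg}_\tau+\theta_\tau k$. (Closedness is not updated within $P$.) If more than $\kappa k$ colors are closed, abort. Otherwise color the vertices of $P$ in a fixed top-down order; $v$ with parent $u$ gets a uniformly random color from the set $Av(v)$ of colors $j$ such that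

* $j-c(u)\in\Lambda_2$ if $v=x_P$, and $j-c(u)\in\Lambda_3$ otherwise; $\{j,c(u)\}$ is unused; $j$ is not closed;
* if $v=y_P$: also $j-c(b_P)\in\Lambda_3$ and $\{j,c(b_P)\}$ is unused;
* if $v$ is the parent of $y_P$: also $j\ne c(b_P)$.

When $y_P$ is colored, its parent and $b_P$ have different colors: by the last rule if the parent is in $P$, and by Step 2 if the parent is $a_P$. So the edges completed by coloring a vertex (the edge to its parent, and $y_Pb_P$ in the case of $y_P$) get new and distinct pairs. By the list of edges in Step 1, if the process finishes, $c$ is harmonious and (a) holds.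

**Step 7: the sizes of the sets $Av(v)$.** We show that the process never runs out of colors before an abort, and that $|Av(v)|$ is nearly determined. At every time, the sum of $\deg_S(v)$ over colored $v$ of a given color $i$, and hence the number of used pairs at $i$, is at most
$$U+\Big[(1+10\zeta)\mathrm{avg}_0+\frac{\kappa k}4\Big]+s\le U+1.1\,\frac{\kappa k}{16}+\frac{\kappa k}4+s\le\kappa k. \tag{6.4}$$
Indeed, the vertices in $C$ contribute at most $U$; the color $i$ was not closed at the start of the last piece in which it was used, which gives the bracket; and that piece has $d_0$-weight at most $s$. Hence the conditions "unused" (at $c(u)$ and at $c(b_P)$), "not closed" and "$\ne c(b_P)$" remove together at most $4\kappa k\le\zeta\sigma^3k$ colors from the sets in (R1)–(R2). So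
$$(1-2\zeta)\sigma k\le|Av(v)|\le(1+\zeta)\sigma k\quad(v\notin Y^*),\qquad(1-2\zeta)\sigma^2k\le|Av(v)|\le(1+\zeta)\sigma^2k\quad(v\in Y^*). \tag{6.5}$$
In all cases $1/|Av(v)|\le\beta:=2/(\sigma^2k)$.

**Step 8: two random steps make the color nearly uniform.** This is the core of the balance.

**Claim.** Let $v\in I_P$, $u$ its parent, $g$ the parent of $u$ (so $u\in P$, $g\in P\cup\{a_P\}$), and $\mathcal F$ the history just before $u$ is colored. Then $\mathbb P(c(v)=j\mid\mathcal F)\le(1+6\zeta)/k$ for all $j$. If $j$ is not closed, $j\ne c(g)$, and ($j\ne c(b_P)$ in case $u=y_P$), then $\mathbb P(c(v)=j\mid\mathcal F)\ge(1-5\zeta)/k$.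

*Proof of the Claim.* If $j=c(g)$, or if $u=y_P$ and $j=c(b_P)$, then $\{c(u),j\}$ is already used when $v$ is colored and the probability is $0$. Otherwise let $B$ be $c(g)+\Lambda_p$ (with $p=2$ if $u=x_P$ and $p=3$ if not), intersected with $c(b_P)+\Lambda_3$ if $u=y_P$. Then $Av(u)$ is determined by $\mathcal F$, $Av(u)\subseteq B$, and $|B\setminus Av(u)|\le\zeta\sigma^3k$. The colors $c(g),j$ (and $c(b_P)$ if $u=y_P$) are pairwise distinct. If $u\ne y_P$, then by (R2) $|Av(u)\cap(j+\Lambda_3)|$ lies between $(1-\zeta)\sigma^2k-\zeta\sigma^3k\ge(1-2\zeta)\sigma^2k$ and $(1+\zeta)\sigma^2k$. If $u=y_P$, then by (R3) it lies between $(1-2\zeta)\sigma^3k$ and $(1+\zeta)\sigma^3k$. With (6.5), in both cases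
$$(1-3\zeta)\sigma\le\frac{1-2\zeta}{1+\zeta}\,\sigma\le\mathbb P(c(u)\in j+\Lambda_3\mid\mathcal F)=\frac{|Av(u)\cap(j+\Lambda_3)|}{|Av(u)|}\le\frac{1+\zeta}{1-2\zeta}\,\sigma. \tag{6.6}$$
Now $c(v)=j$ requires $j-c(u)\in\Lambda_3$, that is, $c(u)\in j+\Lambda_3$; and $|Av(v)|\ge(1-2\zeta)\sigma k$. So the upper bound follows from $\frac{1+\zeta}{(1-2\zeta)^2}\le1+6\zeta$, valid for $\zeta\le\frac1{100}$.

For the lower bound, $v\notin Z^*\cup\{x_P\}$ and $j$ is not closed. So $j\in Av(v)$ if and only if $c(u)\in j+\Lambda_3$ and $\{c(u),j\}$ is unused when $v$ is colored. Given $c(u)\in j+\Lambda_3$ (so $c(u)\ne j$), the pair can have been used in the following ways only.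

* It was used before $u$ was colored. Then $c(u)$ lies in the set of colors forming a used pair with $j$. This set is determined by $\mathcal F$ and has size at most $\kappa k$ by (6.4), so the probability is at most $\kappa k/((1-2\zeta)\sigma^2k)\le\zeta\sigma/10$.
* It is used by an edge completed by coloring $u$, namely $ug$, or $ub_P$ if $u=y_P$. Then $j=c(g)$ or $j=c(b_P)$, which is excluded.
* It is used by an edge completed by coloring some $v'\in P$ between $u$ and $v$. Then $c(v')\in\{c(u),j\}$, which for each $v'$ has conditional probability at most $2\beta$, given the history before $v'$ is colored. The total probability is at most $2\beta|P|\le4s/(\sigma^2k)\le\zeta\sigma/10$.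

So $\mathbb P(j\in Av(v)\mid\mathcal F)\ge(1-3\zeta-\frac\zeta5)\sigma$. Since $|Av(v)|\le(1+\zeta)\sigma k$, we get $\mathbb P(c(v)=j\mid\mathcal F)\ge\frac{(1-3\zeta-\zeta/5)\sigma}{(1+\zeta)\sigma k}\ge\frac{1-5\zeta}k$. This proves the Claim.

**Step 9: upper bounds; the process does not abort.** Let $z^\tau_P(j)$ be the $d_\tau$-weight of the vertices of $P$ colored $j$, and $e^\tau_P(j)=\mathbb E[z_P^\tau(j)\mid\mathcal F_P]$ with $\mathcal F_P$ the history at the start of $P$ (both are set to $0$ after an abort). Let $M_j^\tau$ be the martingale with increments $z_P^\tau(j)-e_P^\tau(j)$.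

For $x_P\in\mathcal T$ we have $\mathbb P(c(x_P)=j\mid\mathcal F_P)\le\mathbf 1[j-c(a_P)\in\Lambda_2]/((1-2\zeta)\sigma k)$. For inner vertices we average the Claim; for $Z^*$ we use $\beta$. So for $j\notin B_1$, the sum over all (or any set of) pieces satisfies
$$\sum_Pe_P^\tau(j)\le(1+6\zeta)\frac{d_\tau(I)}k+\frac{f_\tau(j)}{1-2\zeta}+\beta d_\tau(Z^*)\le(1+6\zeta)\mathrm{avg}_\tau+\frac{\theta_\tau k}8. \tag{6.7}$$
The last inequality uses $f_\tau(j)\le d_\tau(\mathcal T)/k+\theta_\tau k/20$, $\frac1{1-2\zeta}\le1+6\zeta$, $d_\tau(I)+d_\tau(\mathcal T)\le k\,\mathrm{avg}_\tau$, and $\beta d_\tau(Z^*)\le\beta\cdot2|C|C_0\Delta=O(k\Delta/s)=O(k/K)$; the two error terms together are at most $\theta_\tau k/8$.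

As $0\le z_P^\tau(j)\le s$, the differences of $\pm M_j^\tau$ are at most $s$, and for $j\notin B_1$ the quadratic variation is at most $s\sum_P e^\tau_P(j)\le2sk$ (recall $\mathrm{avg}_\tau\le k$). By Freedman with $a=\theta_\tau k/2\le k/2$,
$$\mathbb P\big(\max|M_j^\tau|\ge\theta_\tau k/2\big)\le2\exp\Big(-\frac{\theta_\tau^2k^2/4}{2(2sk+sk/2)}\Big)=2e^{-\theta_\tau^2k/(20s)}.$$
Let $B_2$ be the set of $j\notin B_1$ for which $\max|M_j^\tau|\ge\theta_\tau k/2$ for some $\tau\in\{0,\dots,M\}$. If $j\notin B_1\cup B_2$, then the $d_\tau$-weight of piece vertices colored $j$ at the start of any piece is at most $(1+6\zeta)\mathrm{avg}_\tau+\frac58\theta_\tau k$, so $j$ is never closed. By Markov, with probability at least $0.9$ we have $|B_1\cup B_2|\le O(k)e^{-\Omega(k/s)}\le\kappa k$, as $k/s\ge K$. Then at most $\kappa k$ colors are ever closed and there is no abort. In that case (b) holds by (6.4). Also (c) holds, for all $j$, by the argument for (6.4) applied to $d_\tau$: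
$$D_\tau(j)\le U+\Big[(1+10\zeta)\mathrm{avg}_\tau+\frac\theta2k\Big]+s\le(1+10\zeta)\mathrm{avg}_\tau+\theta k.$$

**Step 10: lower bounds, up to a loss at the tops.** Let $j\notin B_1\cup B_2$ (so $j$ is never closed), assume no abort, and let $\tau\ge1$. Then $D_\tau(j)\ge\sum_Pz_P^\tau(j)\ge\sum_Pe_P^\tau(j)-\theta k/4$, because $\theta_\tau=\theta/2$. We bound the $e_P^\tau(j)$ from below.

*Inner vertices.* Let $v\in I_P$ with $u,g$ as in the Claim. Unless $u=x_P$ and $c(a_P)=j$, or $u=y_P$ and $c(b_P)=j$, we have $\mathbb P(c(v)=j\mid\mathcal F_P)\ge(1-5\zeta)(1-\beta)/k\ge(1-6\zeta)/k$; here, if $g\in P$, we used $\mathbb P(c(g)=j\mid\mathcal F_P)\le\beta\le\zeta$. The exceptional $v$ lie in pieces with $c(a_P)=j$ (at most $U$ of them) or $c(b_P)=j$ (at most $q$, since the $b_P$ are distinct vertices of $C$). These are at most $U+q\le2U$ pieces, each of weight at most $s$, so they cost at most $2Us/k=O(\Delta)\le\theta k/50$.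

*Tops.* Let $x_P\in\mathcal T$. It is neither $y_P$ nor the parent of $y_P$, and it is the first vertex of $P$ to be colored. So $\mathbb P(c(x_P)=j\mid\mathcal F_P)=\mathbf 1[j\in Av(x_P)]/|Av(x_P)|$, where $j\in Av(x_P)$ if and only if $j-c(a_P)\in\Lambda_2$ and $\{j,c(a_P)\}$ is unused. As $\frac1{(1+\zeta)\sigma k}\ge\frac{1-\zeta}{\sigma k}$, the tops contribute at least $(1-\zeta)f_\tau(j)-\mathrm{Loss}_j$, where
$$\mathrm{Loss}_j=\frac1{\sigma k}\sum_{x_P\in\mathcal T}d_\tau(x_P)\,\mathbf 1\big[j-c(a_P)\in\Lambda_2,\ \{j,c(a_P)\}\text{ used at the start of }P\big].$$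

*Together.* We have $f_\tau(j)\ge d_\tau(\mathcal T)/k-\theta k/40$, and by (6.3) $d_\tau(I)+d_\tau(\mathcal T)\ge k\,\mathrm{avg}_\tau-3|C|C_0\Delta\ge k\,\mathrm{avg}_\tau-\theta k^2/100$. Hence
$$D_\tau(j)\ge(1-6\zeta)\mathrm{avg}_\tau-\theta k\Big(\frac1{40}+\frac1{50}+\frac1{100}+\frac14\Big)-\mathrm{Loss}_j\ge(1-10\zeta)\mathrm{avg}_\tau-\theta k\quad\text{if }\mathrm{Loss}_j\le\frac{\theta k}2. \tag{6.8}$$

**Step 11: few colors have a large loss.** Here the separation of $\Lambda_2$ from $\Lambda_3$, and its one-sidedness, pay off. A pair $\{j,c(a_P)\}$ with $j-c(a_P)\in\Lambda_2$ has its class labeled $2$. The edges inside pieces and the edges $y_{P'}b_{P'}$ have classes labeled $3$. So the pair can have been used only by a $C$–$C$ edge, or by an earlier edge $a_{P'}x_{P'}$. In the latter case $c(a_{P'})=c(a_P)$ and $c(x_{P'})=j$: the opposite orientation would give $c(a_P)-j\in\Lambda_2$, excluded by $\Lambda_2\cap-\Lambda_2=\emptyset$. For each $x_P$ there are therefore at most $U+U=2U$ such $j$, by the two facts of Step 2. So $\sum_j\mathrm{Loss}_j\le\frac1{\sigma k}k^2\cdot2U$,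 and for each $\tau$ at most $4U/(\sigma\theta)=O(k\Delta/s)$ colors have $\mathrm{Loss}_j>\theta k/2$.

If $s^2\ge K\Delta^3$, we do better. Consider first the part of $\mathrm{Loss}_j$ from $C$–$C$ edges. At most $U$ colors $i$ form with $j$ a pair used by a $C$–$C$ edge, so this part is at most $\frac1{\sigma k}U\cdot UC_0\Delta=O(k\Delta^3/s^2)=O(k/K)\le\theta k/8$. The part from earlier tops is at most the final value of
$$R_j=\frac1{\sigma k}\sum_{P'}\mathbf 1[c(x_{P'})=j]\,Y_\tau(c(a_{P'})),$$
since each $x_P$ that loses on account of some $P'$ is counted in $Y_\tau(c(a_{P'}))$. The compensator of $R_j$ is at most $\frac\beta{\sigma k}\sum_iU\,Y_\tau(i)\le2U/\sigma^3\le\theta k/16$, because at most $U$ tops have $c(a_{P'})=i$. Its increments are at most $UC_0\Delta/(\sigma k)=O(\Delta^2/s)\le s$; so the quadratic variation of the compensated process is at most $s\theta k/16$. By Freedman with $a=\theta k/16$, $\mathbb P(R_j\ge\theta k/8)\le e^{-\theta k/(64s)}$. By Markov, with probability at least $0.9$ all but $O(k)e^{-\Omega(k/s)}$ colors have $\mathrm{Loss}_j\le\theta k/2$ for all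 $\tau\ge1$.

**Step 12: conclusion.** The random events used in Step 9 and (if $s^2\ge K\Delta^3$) in Step 11 have probability at least $0.9$ each, so they hold simultaneously with positive probability; fix such an outcome. Let $T'$ be $B_1\cup B_2$ together with all $j$ with $\mathrm{Loss}_j>\theta k/2$ for some $\tau\ge 1$. Then
$$|T'|\le O(k)e^{-\Omega(k/s)}+O(k\Delta/s)\,\mathbf 1[s^2<K\Delta^3]\le Kt_K(k,\Delta,s)$$
for $K$ large, and (6.8) gives (d). $\square$

## 7. The main proposition and its constants

**Proposition 5.** There are absolute constants $K,C_1\ge1$, $c_1>0$ such that the following holds. Let $F$ be a tree with $m$ edges and maximum degree at most $\Delta$, $\Delta\ge2$; let $k$ be odd, $K\Delta\le s\le k/K$, $t=t_K(k,\Delta,s)$, and $\Phi=\binom k2-m$. If $k+8+C_1t^2\le\Phi\le c_1k^2$, then $h(F)\le k$.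

Let $L$ be the number of leaves of $F$. There are two cases, $L<\varepsilon m$ (Section 8) and $L\ge\varepsilon m$ (Section 9), and Lemma 4 is applied in each. The constants are fixed in this order.

* For few leaves: $\sigma_B=\frac1{100}$, $\zeta_B=\theta_B=\frac1{1000}$, with $\kappa_B,\eta_B$ from Lemma 4; $\nu=\lceil1/\eta_B\rceil$; $\varepsilon=\eta_B/20$.
* For many leaves: $\sigma=\varepsilon/100$, $\gamma=\varepsilon/4$, $\zeta=\sigma\gamma/200$; $\kappa,\eta$ from Lemma 4; $s_1=\lceil40/\eta\rceil$; $M_0$ is the number of gadget types defined in Section 9, bounded in terms of $s_1$; $M=M_0+1$; $\theta=\zeta/(10Ms_1^2)$; $C_0=2$. Note $\kappa\le\zeta$ and $2\eta\le\zeta$.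
* $K$: at least the constants of Lemma 4 in both applications, and so large that $k\ge K^2$ is as large as needed below.
* $C_1=K^2(1+2Ms_1/\theta)^2$, and $c_1=\zeta^2$ with the $\zeta$ for many leaves. Since $\zeta=\varepsilon^2/80000$, certainly $c_1\le10^{-8}$.

Since $m=\binom k2-\Phi$ with $0\le\Phi\le c_1k^2$ and $k$ is large, $0.45k^2\le m\le k^2/2$.

## 8. Few leaves: contracting bare paths and decomposing into 4-cycles

In this section $L<\varepsilon m$, and $\sigma,\zeta,\kappa,\eta,\theta$ denote $\sigma_B,\zeta_B,\kappa_B,\eta_B,\theta_B$. A *bare path* is a path between vertices of degree $\ne2$ all of whose inner vertices have degree $2$.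

**Step 1: contraction to a skeleton.** The long bare paths are shortened, and we keep a record of what was removed. In a tree $\sum_v(\deg v-2)=-2$, so $F$ has fewer than $L$ vertices of degree at least $3$. Hence $F$ has fewer than $2L$ vertices of degree $\ne2$, and at most $2L$ maximal bare paths. Their lengths $\ell$ sum to $m$. For each put $u^*=\lfloor\nu(\ell-1)/(4\nu+1)\rfloor$ and replace the path by a path of length $\ell'=\ell-4u^*\ge1$. From $(4\nu+1)u^*\le\nu(\ell-1)$ we get $u^*\le\nu(\ell-1-4u^*)=\nu(\ell'-1)$. So we can distribute $u^*$ *units* over the $\ell'-1$ inner vertices of the new path, at most $\nu$ on each.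

As a small example of units, suppose $\nu$ were $1$ and $\ell=6$: then $u^*=1$ and $\ell'=2$, and the single inner vertex carries one unit. If the short path is colored $\alpha,\beta,\gamma$ and the unit gets the $4$-cycle $\beta w_1w_2w_3$, the original path is colored $\alpha,\beta,w_1,w_2,w_3,\beta,\gamma$.

Moreover $\ell'\le\ell-\frac{4\nu(\ell-1)}{4\nu+1}+4\le\frac\ell{4\nu+1}+5$. So the resulting tree $S$ has
$$e(S)\le\frac m{4\nu}+10L\le\frac{\eta m}4+\frac{\eta m}2=\tfrac34\eta m,\qquad\text{hence } |V(S)|\le\eta k^2.$$
Let $u(v)$ be the number of units at $v$. Vertices with units have degree $2\le\Delta$, so $\deg_S(v)+u(v)\le\Delta+\nu\le(\nu+1)\Delta$. The total is $\mathcal U=\sum u(v)=(m-e(S))/4$.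

*What suffices.* Suppose $S$ is harmoniously colored and every unit at $v$ is assigned a $4$-cycle of $K_k$ through $c(v)$, all these cycles being edge-disjoint and avoiding the pairs used by $S$. Then $F$ is harmoniously colored with $k$ colors: a vertex $v$ with $u$ units is expanded to a subpath of length $4u$, colored by running around its $u$ four-cycles, each time starting from and returning to the color $c(v)$.

**Step 2: coloring the skeleton.** We make the number of units per color nearly constant. Apply Lemma 4 with $M=1$, $d_1=u$, $C_0=\nu+1$, and write $u(i)=D_1(i)$ for colors $i$. We have $\mathrm{avg}=\mathcal U/k\le\frac m{4k}\le\frac k8$, and since $m\ge\frac{k^2}2-\frac k2-c_1k^2$,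
$$\frac{\mathcal U}k\ge\Big(1-\tfrac34\eta\Big)\frac m{4k}\ge\frac k8-\zeta k.$$
So by (c) and (d), with $\theta=\zeta$,
$$u(i)\le\frac k8+3\zeta k\ \text{ for all }i,\qquad u(i)\ge\frac k8-4\zeta k\ \text{ for }i\notin T',\quad|T'|\le Kt. \tag{8.1}$$
Let $H$ be the graph of unused pairs; by (b) its degrees are at least $k-1-\kappa k$.

**Step 3: making $H$ divisible.** We delete few edges from $H$ so that (T) applies. Pair up the odd-degree vertices of $H$, and join the vertices of each pair by a path of length $2$ in $H$, using distinct middle vertices for distinct pairs. This is possible greedily: there are at most $\frac{k-1}2$ pairs, and any two vertices have at least $k-2-2\kappa k>\frac k2$ common neighbors. Let $J\subseteq H$ be the symmetric difference of the edge sets of these paths. Each vertex is an end of at most one path and the middle of at most one, so $J$ has maximum degree at most $3$. It has at most $k$ edges. Modulo $2$, degrees in $J$ are sums of degrees in the paths, so $J$ has odd degree exactly at the odd-degree vertices of $H$. So $H-J$ has even degrees and minimum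 degree at least $k-4-\kappa k$.

If $e(H-J)\equiv r\pmod 4$ with $r\in\{1,2,3\}$, remove a cycle of length $4+r$. Such a cycle exists: choose a path $v_1,\dots,v_{3+r}$ greedily, and then a common neighbor of $v_1$ and $v_{3+r}$ outside it. Each vertex of $H-J$ has at most $\kappa k+3$ non-neighbors, so there are at least $k-2(\kappa k+4)>7$ common neighbors. We obtain $H'$ with even degrees, $4\mid e(H')$, $e(H')\ge e(H)-k-7$, and minimum degree at least $k-6-\kappa k\ge(1-2\kappa)k\ge\frac34k$. By (T), $H'$ decomposes into a set $\mathcal Z$ of $4$-cycles. As $e(H)=\binom k2-e(S)=m+\Phi-e(S)=4\mathcal U+\Phi$,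
$$|\mathcal Z|-\mathcal U\ge\tfrac14(\Phi-k-7)\ge\tfrac14C_1t^2\ge\tfrac18|T'|^2, \tag{8.2}$$
because $C_1\ge K^2$.

**Step 4: assigning cycles to units.** We need distinct cycles for the units, a unit at color $i$ getting a cycle through $i$. By Hall it suffices that $u(T)\le\#\{Z\in\mathcal Z:V(Z)\cap T\ne\emptyset\}$ for all $T\subseteq\mathbb Z_k$, where $u(T)=\sum_{i\in T}u(i)$. Let $X=T^c$.

*The case $|X|\le0.9k$.* Let $X_1=X\setminus T'$. Note $|T'|^2\le K^2t^2\le C_1t^2\le\Phi\le c_1k^2$. A cycle inside $X$ uses four edges inside $X$, so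
$$\#\{Z:V(Z)\subseteq X\}\le\tfrac14e_{H'}(X)\le\tfrac18(|X_1|+|T'|)^2=\tfrac18|X_1|^2+\tfrac14|T'||X_1|+\tfrac18|T'|^2.$$
Since $\frac{0.9}8+\frac{\sqrt{c_1}}4\le\frac18-\frac4{1000}$, the first two terms are at most $|X_1|(\frac k8-4\zeta k)\le u(X_1)\le u(X)$ by (8.1). With (8.2), $\#\{Z:V(Z)\subseteq X\}\le u(X)+|\mathcal Z|-\mathcal U$. Hence $u(T)=\mathcal U-u(X)\le|\mathcal Z|-\#\{Z:V(Z)\subseteq X\}$, as required.

*The case $|T|<0.1k$.* Let $n_r$ be the number of cycles of $\mathcal Z$ with exactly $r$ vertices in $T$. Cycles with $r\ge3$ have at least $2$ edges inside $T$, so $n_3+n_4\le\frac12\binom{|T|}2\le|T|^2/4$. Each color $i$ lies on $\frac12\deg_{H'}(i)$ cycles, so $\sum rn_r=\frac12\sum_{i\in T}\deg_{H'}(i)\ge\frac12|T|(1-2\kappa)k$. Since $1\ge\frac r2$ for $r\le2$ and $1\ge\frac r2-1$ for $r\le4$,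
$$\sum_{r\ge1}n_r\ge\tfrac12\sum rn_r-(n_3+n_4)\ge\tfrac14|T|k(1-2\kappa-0.1)\ge0.22|T|k\ge u(T),$$
because $u(i)\le0.128k$ by (8.1). This proves Proposition 5 when $L<\varepsilon m$.

## 9. Many leaves: rotating gadgets and filling with leaves

In this section $L\ge\varepsilon m$, and $\sigma,\gamma,\zeta,\kappa,\eta,s_1,M_0,M,\theta,C_0$ are the constants for many leaves.

**Step 1: setting leaves aside and cutting the rest.** The leaves set aside will do the exact filling at the end. Let $\mathcal L$ be a set of $L'=\lceil\varepsilon m\rceil\le L$ leaves of $F$. As $m$ is large, no two leaves of $F$ are adjacent, and $F_1=F-\mathcal L$ is a nonempty tree. Put $e_1=e(F_1)=m-L'$, and let $l(v)$ be the number of leaves in $\mathcal L$ adjacent to $v\in V(F_1)$. Root $F_1$ and apply Lemma 3 with unit weights, bound $s_1$, and $B=\{v\in V(F_1):\deg_F(v)>s_1\}$; here $|B|\le2m/s_1$ and $|V(F_1)|\le m$. We get $C'$ with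
$$5|C'|\le10\Big(\frac m{s_1}+1+\frac{2m}{s_1}\Big)\le\frac{15k^2}{s_1}+10\le\eta k^2 .$$
Components $P$ of $F_1-C'$ have at most $s_1$ vertices, each of $F$-degree at most $s_1$.

**Step 2: gadgets.** Each component is turned into small graphs attached at a single vertex, so that they can be rotated.

* If $P$ has no $b_P$: $P$ with the edge $a_Px_P$ is a *planted gadget* with base $a_P$.
* If $b_P$ exists, let $a_P=p_0,\ p_1=x_P,\dots,p_r=y_P,\ p_{r+1}=b_P$ be the path, so $p_1,\dots,p_r\in P$. If $r\ge5$, put $h=\lfloor(r-1)/4\rfloor\ge1$ and identify $p_1$ with $p_{1+4h}$ to a vertex $z$. The cycle $z,p_2,\dots,p_{4h},z$ of length $4h$, with everything in $P$ hanging off the path at $p_2,\dots,p_{4h}$, is a *closed gadget* with base $z$. Keep $z,p_{2+4h},\dots,p_r$ (at most $4$ vertices, as $r-1-4h\le3$). If $r\le4$, keep $p_1,\dots,p_r$. Each off-path child of a kept vertex (for $z$: of $p_1$ or $p_{1+4h}$), with its descendants, is a planted gadget at that vertex. These descendants all lie in $P$, since the only vertex outside $P$ with parent in $P$ is $b_P$, whose parent is $p_r$.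

For example, if $r=5$ then $h=1$, the vertices $p_1$ and $p_5$ become $z$, the closed gadget is built on the $4$-cycle $z\,p_2\,p_3\,p_4$, and the path from $a_P$ to $b_P$ is now $a_P,z,b_P$.

The identified vertices $p_1,p_{1+4h}$ have distance $4h\ge4$, so they have no common neighbor and are not adjacent. Identified vertices of different components are not adjacent either, since different components of $F_1-C'$ have no edges between them. So the identifications are bijective on edges and create no multiple edges.

Let $S$ be the graph formed by $C'$ and the kept vertices. It arises from a subtree of $F_1$ (spanned by $C'$ and the paths from $a_P$ to $b_P$) by replacing some of these paths by shorter paths of length at least $2$, so it is a tree. The $b_P$ are distinct, so $|V(S)|\le5|C'|\le\eta k^2$. Let $\tilde F_1$ be $S$ with all gadgets attached. It is obtained from $F_1$ by identifications that are bijective on edges, so it suffices to color $\tilde F_1$.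

A planted gadget has as many edges as non-base vertices. A closed gadget has one edge more than non-base vertices, and at most $|P|-2$ non-base vertices. So every gadget has at most $s_1$ edges and at most $s_1$ non-base vertices. Non-base vertices $x$ carry labels $l(x)\in\{0,\dots,s_1\}$. Hence the gadgets, as graphs with a base and labels on non-base vertices, fall into a bounded number $M_0$ of isomorphism types $\tau$. Let $e_\tau\le s_1$ be the number of edges and $\omega_\tau\in\{1,2\}$ the degree of the base within $\tau$, so
$$\omega_\tau+\sum_x\deg_\tau(x)=2e_\tau, \tag{9.1}$$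
where sums over $x$ are over non-base vertices.

**Step 3: coloring the skeleton.** We count what hangs at each vertex of $S$ and balance it. Let $d_\tau(v)$ be the number of gadgets of type $\tau$ based at $v\in V(S)$, and for an identified vertex put $l(z)=l(p_1)+l(p_{1+4h})$. The edges of $F$ at a vertex $v\ne z$ of $S$ comprise $\deg_S(v)$ edges of $S$, one edge for each gadget based at $v$, and $l(v)$ edges to $\mathcal L$; for $z$ we have the edges at $p_1$ and $p_{1+4h}$ together, each gadget using at least one of them. So $\deg_S(v)+\sum_\tau d_\tau(v)+l(v)\le2\Delta$. The totals of the $d_\tau$ and of $l$ are at most $m\le k^2$. With $\mathrm{avg}_\tau=\frac1k\sum_{v\in S} d_\tau(v)$, $\mathrm{avg}_l=\frac1k\sum_{v\in S} l(v)$ and $\mathrm{avg}_0=\frac{2e(S)}k$, counting edges and leaves gives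
$$\mathrm{avg}_0+\sum_\tau2e_\tau\,\mathrm{avg}_\tau=\frac{2e_1}k,\qquad\mathrm{avg}_l+\sum_\tau\mathrm{avg}_\tau\sum_xl(x)=\frac{L'}k,\qquad\mathrm{avg}_0\le2\eta k\le\zeta k. \tag{9.2}$$
Apply Lemma 4 to $S$ with the $M$ functions $d_\tau$ and $l$. We get $c,\mathcal D,\mathcal D_3,T'$, and write $D_\tau,D_l$ for the class sums.

**Step 4: placing the gadgets by rotation.** Each type gets its own free classes, one set for each of the copies based at one color. Let $N_\tau=\max_iD_\tau(i)$. As $\mathrm{avg}_\tau$ is the mean of the $D_\tau(i)$, we have $\mathrm{avg}_\tau\le N_\tau\le(1+10\zeta)\mathrm{avg}_\tau+\theta k\le2k$. Consider the aligned quadruples $\{4a+1,\dots,4a+4\}\subseteq\{1,\dots,\frac{k-1}2\}$ disjoint from $\mathcal D$. Each class of $\mathcal D$ spoils at most one quadruple, so they contain at least $4(\lfloor\frac{k-1}8\rfloor-4\sigma k)\ge\frac k2-5-16\sigma k$ classes. For each $\tau$ and $1\le p\le N_\tau$ reserve $e_\tau$ of these classes, disjointly for different $(\tau,p)$, consisting of $h$ whole quadruples plus single classes if $\tau$ is closed with cycle length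 $4h$. This is possible, reserving the whole quadruples first, since
$$\sum_\tau N_\tau e_\tau\le(1+10\zeta)\frac{e_1}k+Ms_1\theta k\le(1-\varepsilon)\frac k2+6\zeta k\le\frac k2-5-16\sigma k.$$
Here we used (9.2), $e_1\le(1-\varepsilon)m\le(1-\varepsilon)k^2/2$, $16\sigma+6\zeta<\varepsilon/4$, and $5\le\varepsilon k/4$.

Define $\varphi_{\tau,p}:V(\tau)\to\mathbb Z_k$ with the base at $0$ such that the edges of $\tau$ have the reserved classes as their differences, each class for exactly one edge. For the cycle of a closed gadget use the steps (3.1) for each of its quadruples $\{d,\dots,d+3\}$, with total $0$. The remaining edges form trees hanging off the cycle or the base, so there we just step outward. Place the $D_\tau(i)$ gadgets of type $\tau$ based at vertices of color $i$ by the translates $i+\varphi_{\tau,p}$, $p=1,\dots,D_\tau(i)$. Distinct triples (edge, $\tau$, $p$) have distinct classes, which are outside $\mathcal D$, while the edges of $S$ have classes in $\mathcal D$ by (a). For a fixed triple, distinct $i$ give distinct pairs, by the rotation property in Section 3. So $\tilde F_1$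 is harmoniously colored, and this gives a harmonious coloring $c$ of $F_1$.

**Step 5: balance of degrees and of hanging leaves.** We transfer the balance of the $D_\tau$ to the two quantities in Hall's condition. Let $\deg_1(j)$ be the number of used pairs at $j$ and $D(j)=\sum_{v\in F_1,\,c(v)=j}l(v)$. For a non-base vertex $x$ of $\tau$, the number of copies of $x$ colored $j$ is
$$n_{\tau,x}(j)=\#\{p\le N_\tau:D_\tau(j-\varphi_{\tau,p}(x))\ge p\}\le N_\tau .$$
Since the coloring is harmonious, $\deg_1(j)$ is the sum of the degrees in $\tilde F_1$ of the vertices colored $j$. Hence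
$$\deg_1(j)=\sum_{v\in S,\,c(v)=j}\deg_S(v)+\sum_\tau\Big[\omega_\tau D_\tau(j)+\sum_x\deg_\tau(x)n_{\tau,x}(j)\Big],\qquad D(j)=D_l(j)+\sum_{\tau,x}l(x)n_{\tau,x}(j).$$

*Upper bounds, for all $j$.* By (b), (c), (9.1), (9.2), $D_\tau(j),n_{\tau,x}(j)\le N_\tau$, and $\sum_xl(x)\le s_1^2$,
$$\deg_1(j)\le\kappa k+\sum_\tau2e_\tau N_\tau\le(1+10\zeta)\frac{2e_1}k+\kappa k+2M_0s_1\theta k,\qquad D(j)\le(1+10\zeta)\frac{L'}k+(1+M_0s_1^2)\theta k.$$
As $2e_1\le k^2$, $L'\le k^2$, $\kappa\le\zeta$ and $Ms_1^2\theta=\zeta/10$,
$$\deg_1(j)\le\frac{2e_1}k+12\zeta k,\qquad D(j)\le\frac{L'}k+12\zeta k\qquad\text{for all }j. \tag{9.3}$$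

*Lower bounds, for most $j$.* Let $T''=T'\cup\{j:\exists\,\tau,x:\ \#\{p\le N_\tau:j-\varphi_{\tau,p}(x)\in T'\}>\theta k\}$. For each $(\tau,x)$ the sum over $j$ of these numbers is $N_\tau|T'|\le2k|T'|$, so at most $2|T'|/\theta$ colors $j$ are added for it, and
$$|T''|\le(1+2Ms_1/\theta)|T'|. \tag{9.4}$$
Let $j\notin T''$. Consider an integer $p$ with $1\le p\le(1-10\zeta)\mathrm{avg}_\tau-\theta k$; in particular $p\le N_\tau$. If $j-\varphi_{\tau,p}(x)\notin T'$, then $D_\tau(j-\varphi_{\tau,p}(x))\ge p$ by (d), so $p$ is counted in $n_{\tau,x}(j)$. At most $\theta k$ of these $p$ fail, so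
$$n_{\tau,x}(j)\ge(1-10\zeta)\mathrm{avg}_\tau-\theta k-1-\theta k\ge(1-10\zeta)\mathrm{avg}_\tau-3\theta k$$
(trivially so if the right-hand side is negative). Together with (d) for $j\notin T'$ this gives, for $j\notin T''$,
$$\deg_1(j)\ge(1-10\zeta)\Big(\frac{2e_1}k-\mathrm{avg}_0\Big)-6M_0s_1\theta k\ge\frac{2e_1}k-12\zeta k,\qquad D(j)\ge(1-10\zeta)\frac{L'}k-3Ms_1^2\theta k\ge\frac{L'}k-12\zeta k. \tag{9.5}$$

By (9.4), $|T'|\le Kt$ and the choice of $C_1$, we have $|T''|^2\le C_1t^2\le\Phi\le c_1k^2$. Since $c_1=\zeta^2$, this gives $|T''|\le\zeta k$ and $\Phi\le\zeta k^2$. Also $L'\ge\varepsilon m\ge0.4\varepsilon k^2$.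

**Step 6: placing the leaves of $\mathcal L$ by Hall's theorem.** Let $H$ be the graph of unused pairs: $e(H)=\binom k2-e_1=L'+\Phi$ and $\deg_H(j)=k-1-\deg_1(j)$, where $k-1-\frac{2e_1}k=\frac{2(L'+\Phi)}k$. For each $i$ there are $D(i)$ leaves of $\mathcal L$ attached at vertices of color $i$. As in Section 3, it suffices to assign to every leaf attached at color $i$ an edge of $H$ at $i$, all assigned edges being distinct; the leaf receives the color of the other end. By Hall we need, for all $T$ with $X=T^c$,
$$D(T)\le e(H)-e_H(X),\qquad\text{equivalently (as }D(T)=L'-D(X))\qquad e_H(X)\le D(X)+\Phi .$$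

*The case $|X|\le(1-\gamma)k$.* Here the expander pays. Put $X_1=X\setminus T''$. Pairs with class in $\mathcal D_3\subseteq\mathcal D$ are used only by edges of $S$, by (b) at most $\kappa k$ at each color. So by Lemma 4(e) and $|X_1^c|\ge\gamma k$,
$$e_H(X_1,X_1^c)\ge\Big(\frac{\sigma\gamma}3-\kappa\Big)k|X_1|.$$
By (9.5), $\deg_H(j)\le\frac{2(L'+\Phi)}k+12\zeta k\le\frac{2L'}k+14\zeta k$ on $X_1$. Since $2e_H(X_1)=\sum_{j\in X_1}\deg_H(j)-e_H(X_1,X_1^c)$, $|T''|\le\zeta k$ and $\frac12|T''|^2\le\Phi$,
$$e_H(X)\le e_H(X_1)+|T''||X_1|+\tfrac12|T''|^2\le|X_1|\Big(\frac{L'}k+7\zeta k+\frac\kappa2k-\frac{\sigma\gamma}6k+\zeta k\Big)+\Phi .$$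
Because $\sigma\gamma/6=\frac{200}6\zeta>20\zeta+\kappa/2$, the right-hand side is at most $|X_1|\big(\frac{L'}k-12\zeta k\big)+\Phi\le D(X_1)+\Phi\le D(X)+\Phi$, again by (9.5).

*The case $|T|<\gamma k$.* By (9.3), $\deg_H(j)\ge\frac{2L'}k-12\zeta k$ for all $j$, so the number of edges of $H$ meeting $T$ is at least
$$\sum_{j\in T}\deg_H(j)-\tfrac12|T|^2\ge|T|\Big(\frac{2L'}k-12\zeta k-\frac{\gamma k}2\Big)\ge|T|\Big(\frac{L'}k+12\zeta k\Big)\ge D(T).$$
The middle inequality holds as $L'/k\ge0.4\varepsilon k\ge24\zeta k+\frac\varepsilon8k=24\zeta k+\frac{\gamma}{2}k$, and the last one is (9.3).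

This proves Proposition 5. $\square$

Note that the exceptional colors are harmless when they lie in $T$, because the upper bounds (9.3) hold for all colors; they cost only when they lie in $X$, and then at most $|T''||X_1|+\frac12|T''|^2$, the second term of which is what forces $\Phi\ge C_1t^2$.

## 10. Choosing $k$ and $s$: proofs of Theorems 1 and 2

If $k=\sqrt{2m}+x$ with $0\le x\le k$, then
$$\Phi=\tbinom k2-m=\tfrac{k^2-k-(k-x)^2}2=k\big(x-\tfrac12\big)-\tfrac{x^2}2,\qquad\text{so}\qquad \tfrac12k(x-1)\le\Phi\le kx. \tag{10.1}$$

**Proof of Theorem 1.** By Lemma 2 we may replace $F$ by a tree and $\Delta$ by $\max(\Delta,2)\le2\Delta$; this at most doubles the constant. So let $F$ be a tree and $\Delta\ge2$. Let $A_0=2C_1(K+1)^2+8$, and let $\delta>0$ satisfy $\delta\le1/K^2$ and $(A_0+1)\delta\le\min(1,c_1)$.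

If $\Delta>\delta\sqrt m$, Lemma 1 gives $h(F)\le8\sqrt m+8\Delta+2\le(8/\delta+10)\Delta$.

Let $\Delta\le\delta\sqrt m$, let $k$ be the least odd integer with $k\ge\sqrt{2m}+A_0\Delta$, and let $s=\sqrt{k\Delta}$. Then $\Delta\le\delta k\le k/K^2$, so $K\Delta\le s\le k/K$. Also $A_0\Delta\le x\le A_0\Delta+2\le(A_0+1)\Delta\le(A_0+1)\delta k$, so $x\le k$ and $\Phi\le kx\le c_1k^2$. With $y=\sqrt{k/\Delta}$ we have $k/s=y$, $k=\sqrt{k\Delta}\,y$ and $k\Delta/s=\sqrt{k\Delta}$. Since $ye^{-y/K}\le K$,
$$t=t_K(k,\Delta,s)\le\sqrt{k\Delta}\,(ye^{-y/K}+1)\le(K+1)\sqrt{k\Delta}.$$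
Hence, by (10.1),
$$\Phi\ge\tfrac12k(A_0\Delta-1)=k\big(C_1(K+1)^2\Delta+4\Delta-\tfrac12\big)\ge C_1t^2+k+8,$$
where the last step uses $4\Delta-\frac12\ge7.5$ and $6.5k\ge8$. By Proposition 5, $h(F)\le k\le\sqrt{2m}+A_0\Delta+2\le\sqrt{2m}+(A_0+1)\Delta$. $\square$

**Proof of Theorem 2.** By Lemma 2 we may replace $F$ by a tree and $\Delta$ by $\max(\Delta,2)\le2\Delta$, at the price of halving $c$ and multiplying $C$ by $4$. So let $F$ be a tree and $\Delta\ge2$. The hypothesis forces $\sqrt m/\log m\ge 1/c$, so for $c$ small, $m$ is large. Put $K'=3K$ and $C_2=4C_1K'^2$. Let $\rho=0$ if $\Delta\le c(\sqrt m/\log m)^{2/3}$, and $\rho=C_2\Delta^2\log^2m/\sqrt m$ otherwise; in both cases $\rho\le C_2c^2\sqrt m$. Let $k$ be the least odd integer with $k\ge\sqrt{2m}+2+\rho$, so $2+\rho\le x\le4+\rho$, and let $s=k/(K'\log k)$.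

Since $k\ge\sqrt m$, we have $x/k\le4/\sqrt m+C_2c^2$; so for $c$ small, $x\le k/10$, $kx\le c_1k^2$, and $k\le m$. Further $s\le k/K$, and since $k\ge\sqrt m$ and $\log k\le\log m$,
$$s\ge\frac{\sqrt m}{K'\log m}\ge\frac\Delta{K'c}\ge K\Delta$$
for $c\le1/(KK')$. So the hypotheses of Proposition 5 on $s$ hold.

Now we bound $t=t_K(k,\Delta,s)$. Its first term is $k\cdot e^{-K'\log k/K}=k\cdot k^{-3}=k^{-2}$. Its second term is at most $k\Delta/s=K'\Delta\log k\le K'\Delta\log m$. It is absent when $\rho=0$, since then for $c$ small ($Kc^3K'^2\le1$)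
$$K\Delta^3\le Kc^3\frac m{\log^2m}\le\frac m{(K'\log m)^2}\le s^2.$$
So $C_1t^2=C_1k^{-4}\le1$ if $\rho=0$. Otherwise $t^2\le2k^{-4}+2K'^2\Delta^2\log^2m$, and
$$C_1t^2\le1+2C_1K'^2\Delta^2\log^2m=1+\tfrac12\rho\sqrt m\le1+\tfrac12k\rho .$$
Since $x\le k/10$ we have $x^2/2\le kx/20$, so by (10.1)
$$\Phi\ge k(0.95x-0.5)\ge k(1.4+0.95\rho)\ge k+8+C_1t^2,$$
using $0.4k\ge9$; and $\Phi\le kx\le c_1k^2$. By Proposition 5, $h(F)\le k\le\sqrt{2m}+4+\rho$, which is the first bound of the theorem in general, and the second one when $\rho=0$. $\square$
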